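\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Right perfect right self-injective rings\\ are semiprimary and left Kasch}

\begin{abstract}
We show that a right perfect right self-injective ring is left Kasch, which answers Question~3.6 of \cite{source}. The main step is that in a right self-injective ring a right $T$-nilpotent Jacobson radical is nilpotent. Thus the ring is semiprimary, and it follows that it is left and right Kasch and right pseudo-Frobenius. For right self-injective rings the conditions right perfect, left perfect and semiprimary turn out to be equivalent.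
\end{abstract}

\section{The question and the answer}

Rings are associative with identity, and modules are unital. Let $R$ be a ring and $J=J(R)$ its Jacobson radical. An ideal $I$ is \emph{right $T$-nilpotent} if for every sequence $a_1,a_2,\dots$ in $I$ some product $a_n\cdots a_2a_1$ is zero, and \emph{left $T$-nilpotent} if for every such sequence some product $a_1a_2\cdots a_n$ is zero. The ring $R$ is \emph{right perfect} (\emph{left perfect}) if $R/J$ is semisimple Artinian and $J$ is right (left) $T$-nilpotent; it is \emph{semiprimary} if $R/J$ is semisimple Artinian and $J$ is nilpotent. Right perfect means equivalently that every right module has a projective cover.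

The ring $R$ is \emph{right self-injective} if $R_R$ is injective. Applied to a right ideal $T$, this says that every homomorphism $T\to R_R$ is left multiplication by an element of $R$. The ring is \emph{right Kasch} if every simple right module embeds in $R_R$, and \emph{left Kasch} if every simple left module embeds in ${}_RR$. It is \emph{right pseudo-Frobenius} (\emph{right PF}) if $R_R$ is an injective cogenerator. We use the known fact that a right self-injective right Kasch ring is right PF: if $0\neq x\in M_R$, then $xR$ has a simple quotient, this quotient embeds in $R_R$, and the resulting map $xR\to R$ extends to a map $M\to R$ that does not kill $x$.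

A right PF ring is known to be left Kasch. So, when one asks whether a right perfect right self-injective ring must be right PF, a first test is the following question.

\begin{question}[{\cite[Question 3.6]{source}}]
Is a right perfect right self-injective ring left Kasch?
\end{question}

\begin{theorem}\label{thm:main}
A right perfect right self-injective ring is left Kasch. It is also semiprimary, right Kasch and right PF.
\end{theorem}

Write $\ell(X)$ and $r(X)$ for the left and right annihilators in $R$ of a subset $X$, and put $J^0=R$.

\begin{theorem}\label{thm:general}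
Let $R$ be right self-injective.
\begin{enumerate}
\item If $J$ is right $T$-nilpotent (with no assumption on $R/J$), then $J$ is nilpotent.
\item The following are equivalent: $R$ is right perfect; $R$ is left perfect; $R$ is semiprimary. In this case $R$ is right PF, left and right Kasch, and $\ell(J^n)=r(J^n)$ for all $n$.
\end{enumerate}
\end{theorem}

\subsection*{What the Kasch condition asks, and where the difficulty lies}

Let $R$ be right perfect. Up to isomorphism, the simple left modules are the modules $Re/Je$ with $e$ a local idempotent (see Section~\ref{sec:kasch}). A homomorphism $Re\to R$ is right multiplication by an element $t=et$, and it kills $Je$ exactly when $Jt=0$. Since $r(J)$ is a two-sided ideal, such elements $t$ are exactly those of $e\,r(J)$. Hence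
\[
Re/Je \ \text{ embeds in } {}_RR \iff e\,r(J)\neq 0 ,
\]
and $R$ is left Kasch if and only if $e\,r(J)\ne0$ for every local idempotent $e$.

If $R$ is local, then $e=1$ and the condition is $r(J)\neq0$. Right $T$-nilpotence gives this at once: starting from $1$, multiply on the left by elements of $J$ for as long as the product can be kept nonzero; the process must stop, at some $t\ne0$ with $Jt=0$. Injectivity plays no role here. With two simple modules, however, $T$-nilpotence alone is not enough. Let $R$ be the ring of upper triangular $2\times2$ matrices over a field $k$, with matrix units $e_{11},e_{12},e_{22}$. Then $J=ke_{12}$ and $r(J)=ke_{11}+ke_{12}$, so $e_{22}\,r(J)=0$ and $Re_{22}/Je_{22}$ does not embed in ${}_RR$. So injectivity must be used.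

The two hypotheses act on opposite sides. Right $T$-nilpotence produces minimal \emph{left} ideals, as above. Injectivity controls \emph{right} ideals; for instance, it forces $JT=0$ for every minimal right ideal $T$, because $r(a)$ is an essential right ideal for each $a\in J$ (Lemma~\ref{lem:Z} below). If $J$ were \emph{left} $T$-nilpotent, the two would fit: each $eR$ would contain a minimal right ideal $T$, and then $0\ne T\subseteq e\,r(J)$. The problem, then, is to pass from right to left $T$-nilpotence. We do it by proving nilpotence, which has no side: if $J$ were not nilpotent, injectivity would allow us to construct, by infinitely many successive corrections, a sequence in $J$ that violates right $T$-nilpotence.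

Section~\ref{sec:tools} collects three tools, Section~\ref{sec:nilp} proves that $J$ is nilpotent, and Section~\ref{sec:kasch} deduces the Kasch conditions and proves the theorems.

\section{Three tools}\label{sec:tools}

``Essential right ideal'' means essential as a submodule of $R_R$. The right singular ideal is the two-sided ideal $Z=\{a\in R: r(a)\text{ is essential}\}$.

\begin{lemma}[Utumi]\label{lem:Z}
If $R$ is right self-injective, then $J=Z$.
\end{lemma}

\begin{proof}
Let $a\in Z$. If $ax=0$ and $(1-a)x=0$, then $x=0$; so $r(a)\cap r(1-a)=0$, and $r(1-a)=0$ because $r(a)$ is essential. Therefore $(1-a)x\mapsto x$ is a well-defined homomorphism $(1-a)R\to R$. It is left multiplication by some $c$, so $c(1-a)=1$. Thus $1-a$ is left invertible for every $a$ in the left ideal $Z$, which gives $Z\subseteq J$.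

Conversely, let $a\in J$ and let $K$ be a right ideal with $r(a)\cap K=0$. Then $ax\mapsto x$ is a well-defined homomorphism $aK\to R$, hence left multiplication by some $c$, and $(1-ca)K=0$. As $ca\in J$, the element $1-ca$ is a unit, so $K=0$. Hence $r(a)$ is essential.
\end{proof}

In the proof that $J$ is nilpotent, self-injectivity is used only through the next lemma (whose proof rests on Lemma~\ref{lem:Z}). It says that a sequence of elements of $J$ whose successive terms agree on larger and larger right ideals has a limit, and that the limit can be chosen in $J$. That last point is not automatic for an arbitrary extension, and it is the reason for introducing $Z$.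

\begin{lemma}[Gluing]\label{lem:glue}
Let $R$ be right self-injective, let $T^{(0)}\subseteq T^{(1)}\subseteq\cdots$ be right ideals, and let $c^{(0)},c^{(1)},\dots\in J$ satisfy $c^{(k+1)}x=c^{(k)}x$ for all $k$ and all $x\in T^{(k)}$. Then there is $a\in J$ with $ax=c^{(k)}x$ for all $k$ and all $x\in T^{(k)}$.
\end{lemma}

\begin{proof}
Let $T=\bigcup_kT^{(k)}$. By hypothesis $c^{(m)}x=c^{(k)}x$ whenever $m\ge k$ and $x\in T^{(k)}$, so $\varphi(x)=c^{(k)}x$ for $x\in T^{(k)}$ defines a homomorphism $\varphi:T\to R$. Its kernel is essential in $T$: if $0\ne x\in T^{(k)}$, then $r(c^{(k)})$ is essential by Lemma~\ref{lem:Z}, so $0\neq xR\cap r(c^{(k)})\subseteq\ker\varphi$.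

By Zorn's lemma choose a right ideal $K$ maximal with $T\cap K=0$. Then $T\oplus K$ is essential in $R_R$. Indeed, let $L$ be a right ideal with $L\cap(T\oplus K)=0$. If $t=s+u$ with $t\in T$, $s\in K$, $u\in L$, then $u=t-s\in L\cap (T\oplus K)=0$, so $t=s\in T\cap K=0$. Thus $T\cap(K+L)=0$, so $L\subseteq K$ by maximality, and $L=0$.

Extend the homomorphism $\varphi\oplus0:T\oplus K\to R$ to left multiplication by an element $a\in R$. Then $ax=c^{(k)}x$ for $x\in T^{(k)}$, and $r(a)$ contains $D=\ker\varphi\oplus K$. We show that $D$ is essential. Since $T\oplus K$ is essential, it suffices to find, for each $0\ne u=t+s$ with $t\in T$ and $s\in K$, a nonzero multiple of $u$ in $D$. If $t=0$, then $u\in D$. If $t\neq0$, there is $\rho\in R$ with $0\neq t\rho\in\ker\varphi$; then $u\rho=t\rho+s\rho\in D$, and $u\rho\ne0$ because the sum $T\oplus K$ is direct. So $r(a)$ is essential, and $a\in Z=J$.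
\end{proof}

\begin{lemma}[Stopping]\label{lem:stop}
\begin{enumerate}
\item Let $J$ be right $T$-nilpotent, $L$ a left ideal and $x\in R\setminus L$. Then there is $y\in Rx\setminus L$ with $Jy\subseteq L$.
\item Let $J$ be left $T$-nilpotent, $L$ a right ideal and $x\in R\setminus L$. Then there is $y\in xR\setminus L$ with $yJ\subseteq L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Start with $x$. Given $a_m\cdots a_1x\notin L$, stop with $y=a_m\cdots a_1x$ if $Jy\subseteq L$; otherwise choose $a_{m+1}\in J$ with $a_{m+1}a_m\cdots a_1x\notin L$. If this never stopped, all products $a_m\cdots a_1$ would be nonzero, contradicting right $T$-nilpotence.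

(2) Multiply on the right instead. Given $xb_1\cdots b_m\notin L$, stop with $y=xb_1\cdots b_m$ if $yJ\subseteq L$; otherwise choose $b_{m+1}\in J$ with $xb_1\cdots b_{m+1}\notin L$. If this never stopped, all products $b_1\cdots b_m$ would be nonzero, contradicting left $T$-nilpotence.
\end{proof}

\section{Nilpotence of the radical}\label{sec:nilp}

Put
\[
S_n=r(J^n)\quad(n\ge0),\qquad \Omega=\bigcup_{n}S_n .
\]
Since $J^nR=J^n$, each $S_n$ is a two-sided ideal; the $S_n$ increase, so $\Omega$ is a two-sided ideal. Moreover $S_{n+1}=\{x: Jx\subseteq S_n\}$. The point of $\Omega$ is this: for a finite set $F\subseteq\Omega$ there is $p$ with $J^pF=0$, so adding an element of $J^p$ to $c\in J$ does not change the products $cz$ with $z\in F$.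

\subsection*{A commutative model}

\begin{example}\label{ex:model}
Let $k$ be a field and
\[
R=k[x_1,x_2,\dots]/\bigl(x_ix_j\ (i\neq j),\ x_i^{\,i+1}\ (i\ge1)\bigr),
\]
with $k$-basis $1$ and $x_i^{\,j}$ for $1\le j\le i$. Let $J$ be the ideal generated by the $x_i$. If $a\in J$ involves only $x_1,\dots,x_m$, then $aJ^m=0$, because $x_i^{\,j}$ times a product of $m$ elements of $J$ is a multiple of $x_i^{\,j+m}=0$ for $i\le m$ and $j\ge 1$. So $J$ is $T$-nilpotent. As $R/J=k$, the ring $R$ is local and perfect with radical $J$. But $x_i^{\,i}\ne0$ for all $i$, so $J$ is not nilpotent.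

Why is $R$ not self-injective? Consider $c^{(k)}=x_1+\dots+x_k$ and the ideal $T^{(k)}$ generated by $x_1,\dots,x_k$. The correction $x_{k+1}$ that leads from $c^{(k)}$ to $c^{(k+1)}$ kills $T^{(k)}$. If $R$ were self-injective, Lemma~\ref{lem:glue} would give a limit $a\in J$ with $ax_i=x_i^2$ for all $i$; this $a$ would play the role of the missing infinite sum $x_1+x_2+\cdots$. Then $a^{i-1}x_i=x_i^{\,i}\neq0$ for all $i$, so $a$ would not be nilpotent. But every element of the $T$-nilpotent ideal $J$ is nilpotent, a contradiction.
\end{example}

This is the plan in general: make infinitely many corrections, each invisible on what has been arranged before, and glue. In the model one limit element sufficed. In general we build a whole sequence of elements of $J$ and prescribe that certain products do not vanish. We do not choose the elements of the sequence once and for all, one after the other. The obvious way to do so would be to keep $J^na_m\cdots a_1\neq0$ for all $n$ when choosing $a_m\in J$; but if $J$ is right $T$-nilpotent, this must break off after finitely many steps, as otherwise $a_m\cdots a_1\ne0$ for all $m$. Instead, all elements remain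 open to correction throughout.

\subsection*{Two letters}

Suppose $J^n\Omega\ne0$ for all $n$. Let us arrange $c_2c_1\neq0$ and then $c_1c_2\ne0$ without losing the first. Since $J^2\Omega\neq0$, there are $c_1,c_2\in J$ and $z\in\Omega$ with $c_2c_1z\ne0$. This nonvanishing depends only on the values $c_1\cdot z$ and $c_2\cdot (c_1z)$. Both $z$ and $c_1z$ lie in the ideal $\Omega$, so there is $p\geq1$ with $J^pz=J^pc_1z=0$. Hence
\[
(c_2+d_2)(c_1+d_1)z=c_2c_1z\neq0\qquad\text{for all } d_1,d_2\in J^p .
\]
It may happen that $c_1c_2=0$. But there must be $d_1,d_2\in J^p$ and $z'\in\Omega$ with $(c_1+d_1)(c_2+d_2)z'\ne0$. Otherwise all four terms on the right of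
\[
d_1d_2z'=(c_1+d_1)(c_2+d_2)z'-(c_1+d_1)c_2z'-c_1(c_2+d_2)z'+c_1c_2z'
\]
would vanish for all $d_1,d_2\in J^p$ and $z'\in\Omega$ (note that $0\in J^p$), and $J^{2p}\Omega$ would be $0$.

The expansion treats the two letters independently, and this is why we consider words with pairwise distinct letters: in a word with a repeated letter, a correction would change several factors at once.

\subsection*{The general construction}

\begin{proposition}\label{prop:key}
Let $R$ be right self-injective with $J^n\Omega\neq0$ for all $n$. Then there are $a_1,a_2,\dots\in J$ such that $a_{i_1}a_{i_2}\cdots a_{i_n}\ne 0$ for all $n\ge1$ and all pairwise distinct $i_1,\dots,i_n$.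
\end{proposition}

\begin{proof}
There are countably many finite nonempty words in pairwise distinct positive integers; enumerate them as $w_1,w_2,\dots$. We treat $w_k$ at stage $k$. After stage $k$ we shall have, for each $i\ge1$, an approximation $c_i^{(k)}\in J$ to $a_i$ and a finite set $F_i^{(k)}\subseteq\Omega$ of elements on which this approximation is frozen. We start with $c_i^{(0)}=0$ and $F_i^{(0)}=\emptyset$, and require for $k\ge1$:
\begin{enumerate}
\item[(a)] for all $i\ge1$, $F_i^{(k-1)}\subseteq F_i^{(k)}$, and $c_i^{(k)}z=c_i^{(k-1)}z$ for all $z\in F_i^{(k-1)}$;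
\item[(b)] if $w_k=(i_1,\dots,i_n)$, there are $z_0,z_1,\dots,z_n\in\Omega$ with $z_0\neq0$ and, for $1\le t\le n$,
\[
z_t\in F_{i_t}^{(k)},\qquad c_{i_t}^{(k)}z_t=z_{t-1}.
\]
\end{enumerate}

\emph{Stage $k$.} Let $w_k=(i_1,\dots,i_n)$ and write $c_t=c_{i_t}^{(k-1)}$. The sets $F_{i_t}^{(k-1)}$ are finite subsets of $\Omega$, so there is $p\ge1$ with $J^pF_{i_t}^{(k-1)}=0$ for $t=1,\dots,n$. We claim that there are $d_1,\dots,d_n\in J^p$ and $z\in\Omega$ with
\[
(c_1+d_1)(c_2+d_2)\cdots(c_n+d_n)z\neq0 .
\]
Suppose not. For all $d_1,\dots,d_n\in J^p$ and $z\in\Omega$ write
\[
d_1d_2\cdots d_nz=\bigl((c_1+d_1)-c_1\bigr)\bigl((c_2+d_2)-c_2\bigr)\cdots\bigl((c_n+d_n)-c_n\bigr)z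
\]
and expand. The result is a signed sum of $2^n$ terms $(c_1+d_1')\cdots(c_n+d_n')z$ with $d_t'\in\{d_t,0\}\subseteq J^p$, and each of them is zero. Since the elements $d_1\cdots d_nz$ generate $J^{pn}\Omega$ additively, $J^{pn}\Omega=0$, contrary to hypothesis.

Fix $d_t$ and $z$ as in the claim. Put $z_n=z$ and $z_{t-1}=(c_t+d_t)z_t$ for $t=n,\dots,1$. All $z_t$ lie in the ideal $\Omega$, and $z_0\neq0$. Define
\[
c_{i_t}^{(k)}=c_t+d_t\in J,\qquad F_{i_t}^{(k)}=F_{i_t}^{(k-1)}\cup\{z_t\}\qquad(1\le t\le n),
\]
which is meaningful because $i_1,\dots,i_n$ are distinct, and change nothing for the other indices. Then (a) holds because $d_tF_{i_t}^{(k-1)}=0$, and (b) holds by construction.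

\emph{The limit.} Fix $i$, and let $T_i^{(k)}$ be the right ideal generated by $F_i^{(k)}$. By (a) these right ideals increase, and $c_i^{(k+1)}$ and $c_i^{(k)}$ agree on the generators of $T_i^{(k)}$, hence on $T_i^{(k)}$. Lemma~\ref{lem:glue} gives $a_i\in J$ with $a_iz=c_i^{(k)}z$ for all $k$ and all $z\in F_i^{(k)}$.

Now let $(i_1,\dots,i_n)$ be any word in distinct letters, say $w_k$, with $z_0,\dots,z_n$ as in (b). Then $a_{i_t}z_t=c_{i_t}^{(k)}z_t=z_{t-1}$ for each $t$, and therefore $a_{i_1}\cdots a_{i_n}z_n=z_0\neq0$.
\end{proof}

We shall use only the words $(n,\dots,2,1)$ and $(1,2,\dots,n)$, the first here and the second for left perfect rings in Section~\ref{sec:kasch}; treating all words costs nothing extra.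

\begin{proof}[Proof of Theorem~\ref{thm:general}\textup{(1)}]
Let $R$ be right self-injective with $J$ right $T$-nilpotent, and suppose that $J$ is not nilpotent. Then $1\notin S_n$ for every $n$. Lemma~\ref{lem:stop}(1), with $L=S_n$ and $x=1$, gives $y\notin S_n$ with $Jy\subseteq S_n$. Thus $y\in S_{n+1}\subseteq\Omega$ and $J^ny\ne0$. So $J^n\Omega\neq0$ for all $n$, and Proposition~\ref{prop:key}, applied to the words $(n,\dots,2,1)$, yields $a_1,a_2,\dots\in J$ with $a_n\cdots a_2a_1\neq0$ for all $n$. This contradicts right $T$-nilpotence.
\end{proof}

In particular, a right perfect right self-injective ring is semiprimary. Example~\ref{ex:model} shows that self-injectivity cannot be dropped from Theorem~\ref{thm:general}(1).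

\section{The Kasch conditions}\label{sec:kasch}

We recall some standard facts. If $R/J$ is semisimple Artinian and $J$ is nil, then idempotents lift modulo $J$, and $1=f_1+\dots+f_q$ with orthogonal local idempotents $f_j$ (that is, each $f_jRf_j$ is a local ring). For a local idempotent $f$, the module $fR$ is indecomposable with unique maximal submodule $fJ$, and $Rf$ has the unique maximal submodule $Jf$. If $S$ is a simple right module, then $sf_j\neq0$ for some $s\in S$ and some $j$, so $S=sf_jR$ is a quotient of $f_jR$, and $S\cong f_jR/f_jJ$. In the same way every simple left module is isomorphic to some $Rf_j/Jf_j$. Finally, an indecomposable injective module is an injective hull of each of its nonzero submodules.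

The next lemma assumes only that $R$ is left perfect. For Theorem~\ref{thm:main} the semiprimary case suffices; the generality is needed for the equivalence in Theorem~\ref{thm:general}(2).

\begin{lemma}\label{lem:kasch}
Let $R$ be right self-injective and left perfect (for example, right self-injective and semiprimary). Then $R$ is left Kasch and right Kasch, and $\ell(J^n)=r(J^n)$ for all $n$.
\end{lemma}

\begin{proof}
Left $T$-nilpotence, applied to constant sequences, shows that $J$ is nil. So there is a decomposition $1=f_1+\dots+f_q$ as above.

\emph{The right socle.} A semisimple right module is annihilated by $J$, and a right module annihilated by $J$ is a module over the semisimple ring $R/J$, hence semisimple. Therefore $\operatorname{soc}(R_R)=\ell(J)$. If $x\ne0$, Lemma~\ref{lem:stop}(2) with $L=0$ gives $0\neq y\in xR$ with $yJ=0$; so $\operatorname{soc}(R_R)$ is essential. For $a\in J=Z$ the right ideal $r(a)$ is essential, so it meets every simple right ideal nontrivially and therefore contains it. This proves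
\begin{equation}\label{eq:Jsoc}
J\operatorname{soc}(R_R)=0,\qquad\text{that is,}\qquad \ell(J)\subseteq r(J).
\end{equation}

\emph{Left Kasch.} Let $f=f_j$. As $\operatorname{soc}(R_R)$ is essential, there is $0\neq t\in fR\cap\operatorname{soc}(R_R)$. Then $t=ft$, and $Jt=0$ by \eqref{eq:Jsoc}. Right multiplication by $t$ maps $Rf$ onto $Rt\neq0$ and kills $Jf$, because $Jft=Jt=0$. As $Rf/Jf$ is simple, $Rf/Jf\cong Rt\subseteq{}_RR$. Every simple left module is isomorphic to some $Rf_j/Jf_j$, so $R$ is left Kasch.

\emph{Right Kasch.} Choose $e_1,\dots,e_m$ among the $f_j$ so that $e_1R,\dots,e_mR$ represent the isomorphism types of the modules $f_jR$ without repetition. Every simple right module is isomorphic to some $e_iR/e_iJ$, so there are at most $m$ simple right modules up to isomorphism. On the other hand, $e_iR$ is a direct summand of $R_R$, hence injective, and it is indecomposable; by essentiality of the socle it contains a simple submodule $T_i$, and $e_iR$ is an injective hull of $T_i$. If $T_i\cong T_j$, then $e_iR\cong e_jR$ and $i=j$. So $T_1,\dots,T_m$ are pairwise non-isomorphic, they represent all simple right modules, and all of them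 lie in $R_R$.

\emph{The inclusion $r(J)\subseteq\ell(J)$.} Let $x\in r(J)$. Since $x=\sum_jf_jx$ and $Jf_jx\subseteq Jx=0$, we may assume that $0\neq x=fx$ with $f=f_j$. By Nakayama's lemma $xR/xJ$ is nonzero. It is annihilated by $J$, hence semisimple, so it has a simple quotient, which embeds in $R_R$ because $R$ is right Kasch. The resulting nonzero homomorphism $xR\to R$ kills $xJ$, and by injectivity it is left multiplication by some $a\in R$. Thus $ax\neq0$ and $axJ=0$. If $af\in J$, then $ax=afx\in Jx=0$, a contradiction. So $af\notin Jf$; since $Jf$ is the unique maximal submodule of the cyclic module $Rf$, we get $Raf=Rf$, and $f=caf$ for some $c\in R$. Therefore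
\[
xJ=fxJ=cafxJ=c\,(axJ)=0 ,
\]
and $x\in\ell(J)$. Together with \eqref{eq:Jsoc} this gives $\ell(J)=r(J)$.

\emph{Higher powers.} The case $n=0$ is trivial, and $n=1$ was just proved. Let $n\ge2$ and suppose $\ell(J^{n-1})=r(J^{n-1})$. If $x\in r(J^n)$, then $Jx\subseteq r(J^{n-1})=\ell(J^{n-1})$, so $JxJ^{n-1}=0$; hence $xJ^{n-1}\subseteq r(J)=\ell(J)$ and $xJ^n=0$. If $x\in\ell(J^n)$, then $xJ\subseteq\ell(J^{n-1})=r(J^{n-1})$, so $J^{n-1}xJ=0$; hence $J^{n-1}x\subseteq\ell(J)=r(J)$ and $J^nx=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be right perfect and right self-injective. By Theorem~\ref{thm:general}(1), $J$ is nilpotent, so $R$ is semiprimary. By Lemma~\ref{lem:kasch} it is left Kasch and right Kasch. Being right self-injective and right Kasch, it is right PF.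
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}\textup{(2)}]
A nilpotent ideal is left and right $T$-nilpotent, so semiprimary rings are left and right perfect. A right perfect right self-injective ring is semiprimary by part (1).

Now let $R$ be left perfect and right self-injective, and suppose that $J$ is not nilpotent. Here the stopping argument produces elements of the left annihilators $\ell(J^{n+1})$, whereas $\Omega$ is built from right annihilators; the equality of annihilators in Lemma~\ref{lem:kasch} bridges the gap. For each $n$ we have $1\notin\ell(J^n)$, so Lemma~\ref{lem:stop}(2), with $L=\ell(J^n)$ and $x=1$, gives $y\notin\ell(J^n)$ with $yJ\subseteq\ell(J^n)$; that is, $y\in\ell(J^{n+1})\setminus\ell(J^n)$. By Lemma~\ref{lem:kasch}, $y\in r(J^{n+1})\setminus r(J^n)$. So $y\in\Omega$ and $J^ny\ne0$. Hence $J^n\Omega\neq0$ for all $n$, and Proposition~\ref{prop:key}, applied to the words $(1,2,\dots,n)$, gives $a_1,a_2,\dots\in J$ with $a_1a_2\cdots a_n\ne0$ for all $n$. This contradicts left $T$-nilpotence. So $J$ is nilpotent and $R$ is semiprimary.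

If the equivalent conditions hold, $R$ is right self-injective and semiprimary. By Lemma~\ref{lem:kasch} it is left and right Kasch with $\ell(J^n)=r(J^n)$ for all $n$, and hence it is right PF.
\end{proof}

\begin{remark}
Theorem~\ref{thm:general}(1) assumes nothing about $R/J$, but for the Kasch conclusion semisimplicity of $R/J$ cannot be dropped. Let $R=\prod_{i\in I}k_i$ be an infinite product of fields; then $J=0$. The ring is self-injective: let $\varphi:T\to R$ be a homomorphism from an ideal $T$, and let $e_i$ be the $i$-th coordinate idempotent. The $i$-th coordinate of $\varphi(x)$ is determined by $e_i\varphi(x)=\varphi(e_ix)$, and $e_iT$ is $0$ or $e_iR=k_i$; so this coordinate is $\gamma_ix_i$ for a fixed $\gamma_i\in k_i$, and $\varphi$ is multiplication by $(\gamma_i)_{i\in I}$. But $R$ is not Kasch. Let $M$ be a maximal ideal containing $\bigoplus_ik_i$. If $R/M$ embedded in $R$, there would be $t\neq0$ with $Mt=0$; but $e_it=0$ for all $i$ forces $t=0$.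
\end{remark}

\begin{remark}
Recall that a ring is quasi-Frobenius (QF) if it is right Artinian and right self-injective. By Theorem~\ref{thm:general} the three statements ``every left perfect right self-injective ring is QF'', ``every right perfect right self-injective ring is QF'' and ``every semiprimary right self-injective ring is QF'' concern the same class of rings, so they are equivalent to one another. Nothing here decides whether they hold.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Is A Right Perfect Right Self-Injective Ring Right PF?},
\texttt{http://www.math.ac.vn/publications/vjm/vjm\_28/No.4/Khurana.PDF}.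
\end{thebibliography}

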